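# Adding electrons lowers $e+K$: monotonicity in the Thomas–Fermi theory of molecules

## 1. Screening suggests that $e+K$ decreases

Fix some nuclei in space and pour a total amount $\lambda$ of electrons onto them. The nuclei repel each other, and the electrons screen this repulsion. In Thomas–Fermi (TF) theory the quantity $e+K$ (energy plus kinetic energy) is three times the pressure of the molecule, where the pressure is defined by uniform dilation of the nuclear positions. So the first guess is that $e+K$ goes down, or at least never goes up, when $\lambda$ grows. This guess is called Conjecture 1 below. We shall see that it is right. We first make it precise and test it.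

**Definition (TF functional).** Work in units where $h^2(8m)^{-1}(3/\pi)^{2/3}=1$ and $|e|=1$. Fix distinct points $R_1,\dots,R_k\in\mathbb R^3$ and charges $\underline z=(z_1,\dots,z_k)$, $z_i\ge0$, $Z=\sum_iz_i>0$. For $\varrho\ge0$, $\varrho\in L^{5/3}(\mathbb R^3)\cap L^1(\mathbb R^3)$, let $\xi(\varrho)=K(\varrho)-A(\varrho)+R(\varrho)+U$ with
$$K(\varrho)=\tfrac35\int\varrho^{5/3}dx,\qquad A(\varrho)=\int V\varrho\,dx,\qquad V(x)=\sum_{j}\frac{z_j}{|x-R_j|},$$
$$R(\varrho)=\tfrac12\iint\frac{\varrho(x)\varrho(y)}{|x-y|}dx\,dy,\qquad U=\sum_{i<j}\frac{z_iz_j}{|R_i-R_j|}.$$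
For $0\le\lambda\le Z$ let $e(\underline z,\lambda)=\inf\{\xi(\varrho):\varrho\ge0,\ \varrho\in L^{5/3}\cap L^1,\ \int\varrho=\lambda\}$.

We take as known that for $0\le\lambda\le Z$ the infimum is attained by a unique minimizer $\varrho_\lambda$, the TF density. Put $K(\underline z,\lambda)=K(\varrho_\lambda)$. We fix $\underline z$ and the $R_i$ and write $e(\lambda)$, $(e+K)(\lambda)$. By definition
$$(e+K)(\lambda)=2K(\varrho_\lambda)-A(\varrho_\lambda)+R(\varrho_\lambda)+U.\tag{1}$$

**Conjecture 1.** $e+K$ is a decreasing function of $\lambda$ for fixed $\underline z$ and $R_i$, where "decreasing" means non-increasing.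

**Test 1: no electrons.** For $\lambda=0$ we have $\varrho_0=0$, so $(e+K)(0)=U$, the bare repulsion.

**Test 2: one nucleus.** Put it at the origin; then $U=0$. For $t>0$ the density $t^3\varrho_\lambda(tx)$ has integral $\lambda$ and energy $t^2K(\varrho_\lambda)-tA(\varrho_\lambda)+tR(\varrho_\lambda)$. This is minimal at $t=1$, so $2K-A+R=0$. By (1), $e+K\equiv0$. The function is constant, so the conjecture holds, but with equality.

Nuclei with $z_i=0$ affect neither $V$ nor $U$. We drop them and assume from now on that all $z_i>0$. Here is what will be proved.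

**Theorem 1.** For every $k$, all distinct $R_1,\dots,R_k$ and all $\underline z$, and for $0\le\lambda_1\le\lambda_2\le Z$: $(e+K)(\lambda_1)\ge(e+K)(\lambda_2)$. With one nucleus $e+K\equiv0$. In particular Conjecture 1 is true.

**Theorem 2.** Let there be at least two nuclei (all $z_i>0$). Then $\lambda\mapsto e+K$ is strictly decreasing on $[0,Z]$, and for $0\le\lambda\le Z$
$$0<\sum_{i<j}\frac{z_iz_j}{|R_i-R_j|}e^{-|R_i-R_j|^3\omega_{ij}}\le e+K\le U,$$
$$\omega_{ij}=\frac1{8\pi^2}\int_{\mathbb R^5}\frac{Q(Y)\,dY}{|Y-P_i|^3|Y-P_j|^3}<\infty,\qquad Q(Y)=6\pi\Big(\sum_l\frac{z_l}{|Y-P_l|}\Big)^{1/2},\qquad P_l=(R_l,0)\in\mathbb R^3\times\mathbb R^2.$$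

**Corollary 3.** For fixed $\lambda\in(0,Z)$ the chemical potential $\mu=-\partial e/\partial\lambda$ is non-increasing under uniform dilation $R_i\to lR_i$, $l\uparrow$.

The space $\mathbb R^5$ in Theorem 2 is no accident: the whole proof passes through it.

**Textbook facts used.** Throughout, $F(t)=t_+^{3/2}$, which is $C^1$ with $F'(t)=\frac32t_+^{1/2}$.

1. *Potentials.* If $\varrho\in L^1\cap L^{5/3}(\mathbb R^3)$, then $|x|^{-1}*\varrho$ is continuous and tends to $0$ at infinity. Indeed $|x|^{-1}=f_1+f_2$ with $f_1=|x|^{-1}1_{|x|<1}\in L^{5/2}$ and $f_2\in L^4$, while $\varrho\in L^{5/3}\cap L^{4/3}$, and the convolution of functions in dual spaces $L^p,L^{p'}$ ($1<p<\infty$) is continuous and vanishes at infinity. Also $-\Delta(|x|^{-1}*\varrho)=4\pi\varrho$. In $\mathbb R^5$ the function $\frac1{8\pi^2}|X|^{-3}$ is the fundamental solution of $-\Delta$.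
2. *Maximum principle.* Let $\Omega\subset\mathbb R^n$ be bounded and open, $d\in C(\overline\Omega)$. If $\Delta d\le0$ in $\Omega$ in the distributional sense ($d$ is superharmonic), then $d\ge\min_{\partial\Omega}d$; if $\Delta d\ge0$, then $d\le\max_{\partial\Omega}d$.
3. *Linear elliptic theory.* If $q\ge0$ and $f$ are bounded and continuous, $-\Delta u+qu=f$ in a ball with zero boundary data has a unique solution, which lies in $W^{2,p}$ for all $p<\infty$ and is continuous up to the boundary. If $u,f$ are bounded and $-\Delta u=f$ on a ball of radius $2$, then $u\in W^{2,p}$ on the concentric unit ball $B_1$, and $\|u\|_{C^{1,\alpha}(B_1)}\le C_\alpha\sup(|u|+|f|)$ for $\alpha<1$. If moreover $f\in C^\alpha$, then $\|u\|_{C^{2,\alpha}(B_1)}\le C(\sup|u|+\|f\|_{C^\alpha})$ (Schauder).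
4. *Schauder–Tychonoff.* A continuous map of a nonempty closed convex subset of a locally convex space into itself, with relatively compact image, has a fixed point.

## 2. The Thomas–Fermi equation and the order of potentials

**Step 1: the Euler–Lagrange equation.** This step replaces the minimization by an equation. We claim that for $0<\lambda\le Z$ there is $\mu_\lambda\ge0$ with
$$\varrho_\lambda=F(\varphi_\lambda-\mu_\lambda)\ \text{ a.e.},\qquad\varphi_\lambda=V-|x|^{-1}*\varrho_\lambda.\tag{2}$$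
Put $h=\varrho_\lambda^{2/3}-\varphi_\lambda$. For an admissible $\varrho'$ with $\int\varrho'=\lambda$, differentiate $\xi((1-t)\varrho_\lambda+t\varrho')$ at $t=0^+$; for the term $K$ the difference quotients are dominated by $(\varrho_\lambda+\varrho')^{2/3}|\varrho'-\varrho_\lambda|\in L^1$. Minimality gives $\int h\varrho'\ge\int h\varrho_\lambda$. If $h<-M$ on a set of positive measure, we may take $\varrho'$ to be a multiple of the indicator of a bounded part of it, and get $\int h\varrho_\lambda\le-M\lambda$. Hence $-\mu_\lambda:=\operatorname{ess\,inf}h$ is finite, and the same choice of $\varrho'$ with $-M\downarrow-\mu_\lambda$ gives $\int(h+\mu_\lambda)\varrho_\lambda\le0$. Since $h+\mu_\lambda\ge0$ a.e., $h=-\mu_\lambda$ a.e. on $\{\varrho_\lambda>0\}$. So $\varrho_\lambda^{2/3}=\varphi_\lambda-\mu_\lambda$ where $\varrho_\lambda>0$, and $\varphi_\lambda\le\mu_\lambda$ where $\varrho_\lambda=0$. This is (2). If $\mu_\lambda$ were negative, then, as $\varphi_\lambda\to0$ at infinity,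 $\varrho_\lambda$ would be bounded below by a positive constant near infinity and not integrable. So $\mu_\lambda\ge0$.

**Lemma 1 (comparison).** Let $\mu\le\mu'$ be real, $\varrho,\varrho'\in L^1\cap L^{5/3}$, $\varphi=V-|x|^{-1}*\varrho$, $\varrho=F(\varphi-\mu)$ a.e., and likewise $\varphi',\varrho'$ with $\mu'$. Then $\varphi-\mu\ge\varphi'-\mu'$ off the nuclei, so $\varrho\ge\varrho'$ a.e.

*Proof.* The function $d=|x|^{-1}*(\varrho'-\varrho)+\mu'-\mu$ is continuous on $\mathbb R^3$ and tends to $\mu'-\mu\ge0$ at infinity. Off the nuclei $d=(\varphi-\mu)-(\varphi'-\mu')$. On $\{d<0\}$ we have $\varrho\le\varrho'$ a.e., hence $\Delta d=4\pi(\varrho-\varrho')\le0$. For $a>0$ the set $\{d<-a\}$ is open and bounded, $d$ is superharmonic there and equals $-a$ on its boundary. So $d\ge-a$ there, and the set is empty. $\square$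

Four consequences follow.

(a) For given $\mu$, the TF equation has at most one solution in $L^1\cap L^{5/3}$: apply Lemma 1 both ways with $\mu=\mu'$.

(b) If $0<\lambda_1<\lambda_2\le Z$, then $\mu_{\lambda_1}>\mu_{\lambda_2}$, since otherwise $\varrho_{\lambda_1}\ge\varrho_{\lambda_2}$, against the integrals. Then Lemma 1 gives $\varrho_{\lambda_1}\le\varrho_{\lambda_2}$. In particular $\mu_\lambda>\mu_Z\ge0$ for $0<\lambda<Z$.

(c) As $\lambda\uparrow Z$, $\varrho_\lambda$ increases to a limit that is $\le\varrho_Z$ and has integral $Z$, so the limit is $\varrho_Z$ a.e. By monotone convergence $K$, $A$ and $R$ converge, and by (1) $(e+K)(\lambda)\to(e+K)(Z)$.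

(d) For $0<\lambda\le Z$ and $0\le\lambda'\le Z$,
$$e(\lambda')\ge e(\lambda)-\mu_\lambda(\lambda'-\lambda).\tag{3}$$
Indeed let $\int\varrho'=\lambda'$. Pointwise $\frac35(b^{5/3}-a^{5/3})\ge a^{2/3}(b-a)$, and $R(\varrho')-R(\varrho_\lambda)=\int(|x|^{-1}*\varrho_\lambda)(\varrho'-\varrho_\lambda)+R(\varrho'-\varrho_\lambda)$, where the last term is $\ge0$ because the Coulomb energy is positive. So $\xi(\varrho')\ge\xi(\varrho_\lambda)+\int h(\varrho'-\varrho_\lambda)\ge e(\lambda)-\mu_\lambda\lambda'+\mu_\lambda\lambda$, as $h\ge-\mu_\lambda$ with equality where $\varrho_\lambda>0$.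

**A first attempt.** One would now look at $e$ and $K$ separately. By (3) with $\lambda'<\lambda$ and $\mu_\lambda\ge0$, $e$ is non-increasing. By (b), $\varrho_\lambda$ grows with $\lambda$, so $K$ is non-decreasing. The two terms pull in opposite directions, and for a single nucleus they cancel exactly (Test 2). So there is nothing to spare in an estimate of one term against the other. We need an exact expression for $e+K$ that is empty for one nucleus.

## 3. $e+K$ as a virial of forces on smeared nuclei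

The exact expression is a virial identity: $e+K=\sum_iR_i\cdot(\text{force on nucleus }i)$. To avoid the singularities we smear the nuclei. Write $r_j=|x-R_j|$, and for $\varepsilon>0$ put
$$v_j(x)=z_j(r_j^2+\varepsilon)^{-1/2},\qquad m_j(x)=\frac{3\varepsilon z_j}{4\pi}(r_j^2+\varepsilon)^{-5/2},\qquad v_\varepsilon=\sum_jv_j,\qquad m=\sum_jm_j.$$
For $w=|X|^2+\varepsilon$ on $\mathbb R^n$ we have $|\nabla w|^2=4(w-\varepsilon)$ and $\Delta w=2n$, so
$$\Delta w^{-a}=\big(4a(a+1)-2na\big)w^{-a-1}-4\varepsilon a(a+1)w^{-a-2}.\tag{4}$$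
With $n=3$, $a=\frac12$ the first bracket is $0$, and $-\Delta v_j=4\pi m_j$. Since $\frac{d}{dt}\frac{t^3}{3}(1+t^2)^{-3/2}=t^2(1+t^2)^{-5/2}$, we get $\int m_j=3z_j\int_0^\infty t^2(1+t^2)^{-5/2}dt=z_j$. So $m_j$ is a smeared nucleus, and $v_j=|x|^{-1}*m_j$, because the difference is harmonic and vanishes at infinity.

**Definition (smeared solution).** Let $\varepsilon,\mu>0$. A smeared solution is a pair $(\varphi,\varrho)$ with $\varphi\in C^2(\mathbb R^3)$, $\varrho=F(\varphi-\mu)\in C^1_c(\mathbb R^3)$ and $\varphi=v_\varepsilon-|x|^{-1}*\varrho$. For it we put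
$$X_\varepsilon=-\sum_iR_i\cdot\int m_i\nabla\varphi\,dx .$$

Here $-\int m_i\nabla\varphi$ is the electrostatic force on the $i$-th smeared nucleus. Existence of smeared solutions will come out of the construction in Section 6.

**Lemma 2 (virial identity).** For a smeared solution, with $a_i=z_ir_i^2(r_i^2+\varepsilon)^{-3/2}$ and $U_\varepsilon=-\sum_i\sum_{j\ne i}R_i\cdot\int m_i\nabla v_j$,
$$X_\varepsilon=2K(\varrho)-\sum_i\int\varrho a_i\,dx+R(\varrho)+U_\varepsilon.\tag{5}$$

*Proof.* Let $u=|x|^{-1}*\varrho$, so $\varphi=\sum_jv_j-u$. By Fubini $\int m_i\nabla u=\int m_i(|x|^{-1}*\nabla\varrho)=\int v_i\nabla\varrho=-\int\varrho\nabla v_i$, and $\int m_i\nabla v_i=0$ by oddness about $R_i$. Hence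
$$X_\varepsilon=U_\varepsilon-\sum_iR_i\cdot\int\varrho\nabla v_i.$$
We compute $\int\varrho\,x\cdot\nabla\varphi$ in two ways. First, $p=\frac25(\varphi-\mu)_+^{5/2}\in C^1_c$ has $\nabla p=\varrho\nabla\varphi$, so $\int\varrho\,x\cdot\nabla\varphi=-3\int p=-\frac65\int\varrho^{5/3}=-2K(\varrho)$. Second, symmetrizing in $x,y$,
$$\int\varrho\,x\cdot\nabla u=-\iint\varrho(x)\varrho(y)\frac{x\cdot(x-y)}{|x-y|^3}=-\tfrac12\iint\frac{\varrho(x)\varrho(y)}{|x-y|}=-R(\varrho),$$
and $x\cdot\nabla v_i=(x-R_i)\cdot\nabla v_i+R_i\cdot\nabla v_i=-a_i+R_i\cdot\nabla v_i$. So $-2K=-\sum_i\int\varrho a_i+\sum_iR_i\cdot\int\varrho\nabla v_i+R$. Insert this in the formula for $X_\varepsilon$. $\square$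

**Lemma 3 (limit $\varepsilon\to0$).** Let $0<\lambda<Z$, $\mu=\mu_\lambda$, which is $>0$ by (b), and for every small $\varepsilon$ let $(\varphi_\varepsilon,\varrho_\varepsilon)$ be a smeared solution with this $\mu$. Then $\varphi_\varepsilon\to\varphi_\lambda$ pointwise off the nuclei, and $X_\varepsilon\to(e+K)(\lambda)$.

*Proof.* Since $\varrho_\varepsilon\ge0$, $\varphi_\varepsilon\le v_\varepsilon\le V$, so $\varrho_\varepsilon\le\bar\varrho:=(V-\mu)_+^{3/2}$. This function has compact support since $\mu>0$, and it lies in $L^{5/3}$ since it behaves like $r_i^{-3/2}$ at $R_i$. From any sequence $\varepsilon\to0$ extract a subsequence with $\varrho_\varepsilon\rightharpoonup\varrho_*$ weakly in $L^{5/3}$. As $|x-\cdot|^{-1}\in L^{5/2}_{loc}$ and the supports lie in a fixed ball, $|x|^{-1}*\varrho_\varepsilon\to u_*:=|x|^{-1}*\varrho_*$ pointwise. So $\varphi_\varepsilon\to V-u_*$ off the nuclei and $\varrho_\varepsilon\to F(V-u_*-\mu)$ a.e., dominated by $\bar\varrho$. The weak and the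 pointwise limit agree: $\varrho_*=F(V-u_*-\mu)\in L^1\cap L^{5/3}$. By (a), $\varrho_*=\varrho_\lambda$. The limit does not depend on the sequence, so the whole family converges.

The functions $\bar\varrho^{5/3}$ and $V\bar\varrho$ (both of order $r_i^{-5/2}$ at $R_i$) and $\bar\varrho(x)\bar\varrho(y)|x-y|^{-1}$ are integrable, the last because $|x|^{-1}*\bar\varrho$ is bounded. Moreover $0\le a_i\le z_i/r_i$ and $a_i\to z_i/r_i$. By dominated convergence $K(\varrho_\varepsilon)$, $\sum_i\int\varrho_\varepsilon a_i$, $R(\varrho_\varepsilon)$ tend to $K,A,R$ at $\varrho_\lambda$.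

For $U_\varepsilon$ let $j\ne i$, and let $\delta<\frac12|R_i-R_j|$. On $r_i<\delta$, $\nabla v_j\to-z_j(x-R_j)r_j^{-3}$ uniformly, while $m_i$ has mass tending to $z_i$ there and concentrates at $R_i$. On $r_i\ge\delta$, $m_i\le\frac{3\varepsilon z_i}{4\pi}r_i^{-5}$ and $|\nabla v_j|\le z_jr_j^{-2}$, so the contribution is $O(\varepsilon)$, as $r_i^{-5}r_j^{-2}$ is integrable there. So $\int m_i\nabla v_j\to-z_iz_j(R_i-R_j)|R_i-R_j|^{-3}$, and after symmetrizing in $i,j$
$$U_\varepsilon\to\sum_{i\ne j}z_iz_j\frac{R_i\cdot(R_i-R_j)}{|R_i-R_j|^3}=\tfrac12\sum_{i\neq j}\frac{z_iz_j}{|R_i-R_j|}=U.$$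
By (5) and (1), $X_\varepsilon\to2K-A+R+U=(e+K)(\lambda)$. $\square$

**Where comparison stops.** We must show that $X_\varepsilon$ increases with $\mu$. Lemma 1 orders the functions $\varphi-\mu$. But $X_\varepsilon$ contains $\int m_i\partial_a\varphi=-\int\varphi\,\partial_am_i$, and $\partial_am_i$ is odd about $R_i$, hence changes sign. The order of two potentials says nothing about such integrals. We have to express the *gradient* of $\varphi$ through quantities that obey a comparison principle.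

## 4. Linear screening and the passage from $\mathbb R^3$ to $\mathbb R^5$

**A linear model.** Replace the TF equation by $\Delta\varphi=\kappa^2\varphi-4\pi\sum_jz_j\delta_{R_j}$ with a constant $\kappa\ge0$. Then $\varphi=\sum_jz_je^{-\kappa r_j}/r_j$, and by differentiation
$$\nabla\varphi=\sum_j(R_j-x)\chi_j,\qquad\chi_j=z_j\frac{(1+\kappa r_j)e^{-\kappa r_j}}{r_j^3}\ge0 .$$
If we drop the self-term at $R_i$ (it is odd), the virial of the forces is
$$-\sum_iz_iR_i\cdot\sum_{j\ne i}(R_j-R_i)\chi_j(R_i)=\sum_{i<j}z_iz_j\frac{(1+\kappa d_{ij})e^{-\kappa d_{ij}}}{d_{ij}},\qquad d_{ij}=|R_i-R_j|.$$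
Since $\frac{d}{d\kappa}(1+\kappa d)e^{-\kappa d}=-\kappa d^2e^{-\kappa d}\le0$, stronger screening lowers it. In this model the guess is plainly right, and the reason is that the forces are central with positive coefficients which decrease in $\kappa$.

In the TF problem $\kappa^2$ is replaced by $q=4\pi F'(\varphi-\mu)$, since $\Delta\partial_a\varphi=q\,\partial_a\varphi-4\pi\partial_am$. There is no superposition, and $\varphi$ is not a sum of functions of the $r_j$. We nevertheless want $\nabla\varphi=\sum_j(R_j-x)\chi_j$ with $\chi_j\ge0$ and $\chi_j$ decreasing in $q$. The model tells us which equation $\chi_j$ should obey. For $\kappa=0$, $\chi_j=z_jr_j^{-3}$, which is the shape of the fundamental solution in $\mathbb R^5$. In general, a radial $f$ with $f''+\frac{2}{r}f'=\kappa^2f$ gives $g=-f'/r$ with $g''+\frac4rg'=\kappa^2g$. (Check: $f'=-rg$ and $f''=-g-rg'$, so $-3g-rg'=\kappa^2f$; differentiate and divide by $-r$ to get $g''+\frac4rg'=\kappa^2g$.) So $\chi_j$ is a screened Green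 function in *five* dimensions.

**The bare case, with a spare variable.** Let $s\ge0$ be an additional variable, $w_j=r_j^2+s+\varepsilon$, and
$$V_j(x,s)=z_jw_j^{-1/2},\quad\tilde m_j(x,s)=\frac{3\varepsilon z_j}{4\pi}w_j^{-5/2},\quad N_j=z_jw_j^{-3/2},\quad S_j=15\,\varepsilon z_jw_j^{-7/2}.$$
Let $V_\varepsilon,\tilde m,N,S$ be the sums over $j$. At $s=0$, $V_j=v_j$ and $\tilde m_j=m_j$. Points of $\mathbb R^5$ are $X=(x,y)$, $x\in\mathbb R^3$, $y\in\mathbb R^2$, and $P_j=(R_j,0)$. Functions on $\mathbb R^5$ that are radial in $y$ are written $f(x,s)$ with $s=|y|^2$; then $w_j=|X-P_j|^2+\varepsilon$. For $s>0$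
$$\Delta_5=\Delta_x+4s\,\partial_s^2+4\partial_s=\Delta_x+4\partial_s(s\,\partial_s),\tag{6}$$
because $\nabla_yf(|y|^2)=2yf_s$ has divergence $4f_s+4|y|^2f_{ss}$. From (4) with $n=5$, $a=\frac32$ (again the first bracket vanishes), and by differentiating powers of $w_j$,
$$-\Delta_5N_j=S_j,\quad N_j=-2\partial_sV_j,\quad S_j=-8\pi\,\partial_s\tilde m_j,\quad\nabla_x\tilde m_j=2(x-R_j)\partial_s\tilde m_j,\quad\int_{\mathbb R^5}S_j=8\pi^2z_j.\tag{7}$$
The last identity holds since $|\mathbb S^4|=\frac{8\pi^2}3$ and $\int_0^\infty t^4(1+t^2)^{-7/2}dt=\frac15$ (the primitive is $\frac{t^5}5(1+t^2)^{-5/2}$). Moreover $\nabla_xV_j=(R_j-x)N_j$, and by (4) with $n=3$ and $s+\varepsilon$ in place of $\varepsilon$,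
$$\Delta_xV_j+4s\,\partial_s^2V_j=-3(s+\varepsilon)z_jw_j^{-5/2}+3sz_jw_j^{-5/2}=-4\pi\tilde m_j.$$

**The lift.** This suggests extending the nonlinear potential to a function $\tilde\varphi(x,s)$ with $\tilde\varphi(\cdot,0)=\varphi$ and
$$\Delta_x\tilde\varphi+4s\,\tilde\varphi_{ss}=4\pi F(\tilde\varphi-\mu)-4\pi\tilde m .\tag{8}$$
Two formal computations show why this is the right equation. First, put $\eta=-2\tilde\varphi_s$. Applying $-2\partial_s$ to (8), and using $4s\tilde\varphi_{ss}=-2s\eta_s$, we get $\Delta_x\eta+4(s\eta_s)_s=4\pi F'(\tilde\varphi-\mu)\eta-S$. By (6) this is a Schrödinger equation on $\mathbb R^5$: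
$$-\Delta_5\eta+q\eta=S,\qquad q=4\pi F'(\tilde\varphi-\mu).$$
Second, add $4\tilde\varphi_s=-2\eta$ to (8): $\Delta_5\tilde\varphi=4\pi F(\tilde\varphi-\mu)-4\pi\tilde m-2\eta$. Differentiation in $x_a$ produces the unwanted term $-2\partial_a\eta$, and $\Delta_5(x_a\eta)$ produces $+2\partial_a\eta$. So in $W_a=\partial_a\tilde\varphi+x_a\eta$ they cancel, and $W_a$ solves a linear equation whose source will turn out to be $\sum_j(R_j)_aS_j$. By linearity $W_a=\sum_j(R_j)_a\chi_j$ with $-\Delta_5\chi_j+q\chi_j=S_j$, and since $\eta=\sum_j\chi_j$ we obtain $\nabla_x\tilde\varphi=\sum_j(R_j-x)\chi_j$. This is the decomposition that we wanted. Sections 5–7 make it rigorous. We construct $\eta$ first, by a fixed point argument, and then recover $\tilde\varphi=\frac12\int_s^\infty\eta\,d\sigma$.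

## 5. Green-type functions for $-\Delta_5+q$

**Lemma 4.** Let $q\ge0$ be bounded and continuous on $\mathbb R^5$.

(i) If $D$ is continuous, $\limsup_{|X|\to\infty}D\le0$ and $\Delta_5D\ge qD$ in the distributional sense, then $D\le0$.

(ii) There is a unique $\chi_j\in C\cap W^{2,p}_{loc}$ ($p<\infty$) with $-\Delta_5\chi_j+q\chi_j=S_j$ and $\chi_j\to0$ at infinity. Moreover $0\le\chi_j\le N_j$; $q\le q'$ implies $\chi_j\ge\chi_j'$; $\int S_i\chi_j=\int S_j\chi_i$; and $\chi_j$ is radial in $y$ if $q$ is.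

Example: for $q=0$ we have $\chi_j=N_j$, by (7).

*Proof.* (i) For $a>0$ the set $\{D>a\}$ is open and bounded; there $\Delta_5D\ge qD\ge0$, and $D=a$ on its boundary. So $D\le a$ there, and the set is empty.

(ii) *Uniqueness:* apply (i) to $\pm$ the difference of two solutions. *Radiality:* rotate $y$ and use uniqueness; $S_j$ is radial in $y$.

*Existence:* let $\chi_j^n$ solve the equation in the ball $B_n$ with zero boundary data. The maximum principle for $-\Delta+q$ (a negative part would be superharmonic on its support, with boundary value $0$) gives three things: $\chi_j^n\ge0$; then $\chi_j^n\le N_j$, as $-\Delta_5N_j+qN_j\ge S_j$ and $N_j>0$ on $\partial B_n$; and $\chi_j^n\le\chi_j^{n+1}$ on $B_n$, since the difference solves the homogeneous equation with nonnegative boundary values. So $\chi_j^n$ converges pointwise. By local $W^{2,p}$ bounds the convergence is locally uniform and the limit $\chi_j\in W^{2,p}_{loc}$ solves the equation. Clearly $0\le\chi_j\le N_j\to0$.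

*Monotonicity:* $D=\chi_j'-\chi_j$ satisfies $\Delta_5D=q'\chi_j'-q\chi_j=q'D+(q'-q)\chi_j\ge q'D$ and $D\to0$; use (i).

*Symmetry:* $\int_{B_n}S_i\chi_j^n=\int_{B_n}(\nabla\chi_i^n\cdot\nabla\chi_j^n+q\chi_i^n\chi_j^n)=\int_{B_n}S_j\chi_i^n$. Let $n\to\infty$ by monotone convergence; the limits are finite since $\int S_iN_j<\infty$. $\square$

## 6. Constructing the lift by a fixed point

Fix $\varepsilon>0$, $\mu>0$.

**Lemma 5.** There is a continuous $\eta=\eta(x,s)$ on $\mathbb R^5$, $0\le\eta\le N$, with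
$$-\Delta_5\eta+q\eta=S,\qquad q=6\pi(\tilde\varphi-\mu)_+^{1/2}=4\pi F'(\tilde\varphi-\mu),\qquad\tilde\varphi(x,s)=\tfrac12\int_s^\infty\eta(x,\sigma)\,d\sigma.\tag{9}$$

*Proof.* Let $\mathcal K=\{\eta\in C(\mathbb R^5):\eta\text{ radial in }y,\ 0\le\eta\le N\}$. It is nonempty, convex, and closed for locally uniform convergence. For $\eta\in\mathcal K$, (7) gives
$$0\le\tilde\varphi\le\tfrac12\int_s^\infty N\,d\sigma=V_\varepsilon(x,s)\le Z\varepsilon^{-1/2}.$$
Since $\frac12\int_M^\infty\eta\,d\sigma\le V_\varepsilon(x,M)\le ZM^{-1/2}$ uniformly in $x$ and $\eta$, $\tilde\varphi$ is a locally uniform limit of continuous functions. So $\tilde\varphi$ and $q$ are continuous, and $q$ is bounded independently of $\eta$. Let $T\eta=\sum_j\chi_j$ with the $\chi_j$ of Lemma 4 for this $q$. Then $T\eta\in\mathcal K$. Since $-\Delta_5T\eta=S-qT\eta$ is bounded uniformly in $\eta$, local $W^{2,p}$ bounds make $T\mathcal K$ locally equicontinuous, hence relatively compact.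

*Continuity of $T$.* Let $\eta_n\to\eta$ locally uniformly in $\mathcal K$. By the tail bound $\tilde\varphi_n\to\tilde\varphi$, hence $q_n\to q$, locally uniformly. If $\zeta$ is a limit point of $T\eta_n$, then $\zeta\in\mathcal K$, and passing to the limit in the distributional equation gives $-\Delta_5\zeta+q\zeta=S$, with $\zeta\to0$ at infinity. By Lemma 4(i) applied to $\pm(\zeta-T\eta)$, $\zeta=T\eta$. With relative compactness, $T\eta_n\to T\eta$.

The Schauder–Tychonoff theorem gives a fixed point. $\square$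

For each pair $(\mu,\varepsilon)$ fix one such $\eta$, with its $\tilde\varphi,q$. Let $\chi_j$ be the functions of Lemma 4 for this $q$. By uniqueness $\eta=\sum_j\chi_j$.

**Step 2: regularity.** This step justifies all differentiations below. Constants $C$ may depend on $\varepsilon$, $\mu$ and the data. We have $N+S\le C(1+|X|)^{-3}$ and $q$ is bounded, so the interior estimates for $-\Delta_5\eta=S-q\eta$ on unit balls give $|\nabla\eta|\le C(1+|X|)^{-3}$. Hence we may differentiate under the integral: $\nabla_x\tilde\varphi=\frac12\int_s^\infty\nabla_x\eta\,d\sigma$ is continuous, and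
$$|\nabla_x\tilde\varphi|\le C\int_s^\infty(1+|x|^2+\sigma)^{-3/2}d\sigma\le C(1+|x|^2+s)^{-1/2}.\tag{10}$$
As $\tilde\varphi_s=-\frac12\eta$, also $\nabla_y\tilde\varphi=2y\tilde\varphi_s=-y\eta$ is continuous and bounded. So $\tilde\varphi\in C^1(\mathbb R^5)$ is globally Lipschitz. Since $|a_+^{1/2}-b_+^{1/2}|\le|a-b|^{1/2}$, $q$ is globally Hölder continuous with exponent $\frac12$, and on each unit ball $q\eta$ has $C^{1/2}$ norm at most $C(1+|X|)^{-3}$. By the Schauder estimates, $\eta\in C^2(\mathbb R^5)$ and $|D^2\eta|\le C(1+|X|)^{-3}$. Hence $D_x^2\tilde\varphi=\frac12\int_s^\infty D_x^2\eta\,d\sigma$ is continuous on $\mathbb R^3\times[0,\infty)$. For $s>0$, $\partial_s\tilde\varphi=-\frac12\eta$ and $\partial_s\nabla_x\tilde\varphi=-\frac12\nabla_x\eta$, so $\tilde\varphi$ is $C^2$ in $(x,s)$ there. The same estimates, applied to $-\Delta_5\chi_j=S_j-q\chi_j$, show that $\chi_j\in C^2$ and $\chi_j,|\nabla\chi_j|\le C(1+|X|)^{-3}$.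

**Lemma 6.** For $s>0$ the function $\tilde\varphi$ satisfies (8). With $\varphi:=\tilde\varphi(\cdot,0)$ and $\varrho_\varepsilon:=F(\varphi-\mu)$, the pair $(\varphi,\varrho_\varepsilon)$ is a smeared solution; moreover $0\le\varphi\le v_\varepsilon$ and $\Delta\varphi=4\pi\varrho_\varepsilon-4\pi m$.

*Proof.* For $s>0$, (9) and (6) read $\Delta_x\eta=-4(s\eta_s)_s+q\eta-S$. Here $q\eta=-8\pi\,\partial_s[F(\tilde\varphi-\mu)]$, because $\tilde\varphi_s=-\frac12\eta$, and $S=-8\pi\,\partial_s\tilde m$. Also $s\eta_s=\frac12|y|\,\partial_{|y|}\eta$, which by $|\nabla\eta|\le C(1+|X|)^{-3}$ tends to $0$ both as $s\to\infty$ and as $s\to0$. Integrate $\frac12\Delta_x\eta$ over $(s,\infty)$, where $F(\tilde\varphi-\mu)\to F(-\mu)=0$ and $\tilde m\to0$ at the upper end: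
$$\Delta_x\tilde\varphi=2s\eta_s+4\pi F(\tilde\varphi-\mu)-4\pi\tilde m.$$
As $4s\tilde\varphi_{ss}=-2s\eta_s$, this is (8). Let $s\to0$: $\Delta\varphi=4\pi\varrho_\varepsilon-4\pi m$, and $\varphi\in C^2(\mathbb R^3)$ by Step 2. From $0\le\tilde\varphi\le V_\varepsilon$ we get $0\le\varphi\le v_\varepsilon\to0$ at infinity. As $\mu>0$ and $F\in C^1$, $\varrho_\varepsilon\in C^1_c$. Finally $\varphi-v_\varepsilon+|x|^{-1}*\varrho_\varepsilon$ is harmonic on $\mathbb R^3$ and tends to $0$ at infinity, so it vanishes. $\square$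

## 7. Central forces: $\nabla_x\tilde\varphi=\sum_j(R_j-x)\chi_j$

**Lemma 7.** On $\mathbb R^5$,
$$\nabla_x\tilde\varphi=\sum_j(R_j-x)\chi_j.\tag{11}$$

*Proof.* For $y\ne0$, adding $4\tilde\varphi_s=-2\eta$ to (8) gives
$$\Delta_5\tilde\varphi=4\pi F(\tilde\varphi-\mu)-4\pi\tilde m-2\eta.\tag{12}$$
This holds on all of $\mathbb R^5$ in the distributional sense: for a test function $\psi$, integrate by parts over $\{|y|>\delta\}$. As $\tilde\varphi\in C^1(\mathbb R^5)$ and $\{|y|=\delta\}$ has area $O(\delta)$ inside the support of $\psi$, the boundary terms vanish as $\delta\to0$.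

The right side of (12) is $C^1$ on $\mathbb R^5$. So for $a=1,2,3$
$$\Delta_5\partial_a\tilde\varphi=q\,\partial_a\tilde\varphi-4\pi\,\partial_a\tilde m-2\partial_a\eta,\qquad\Delta_5(x_a\eta)=x_a(q\eta-S)+2\partial_a\eta.$$
By (7), $-4\pi\,\partial_a\tilde m=-8\pi\sum_j(x-R_j)_a\partial_s\tilde m_j=\sum_j(x-R_j)_aS_j$. Add the two equations. The terms $\mp2\partial_a\eta$ and the terms $\pm x_aS$ cancel, and the continuous function $W_a=\partial_a\tilde\varphi+x_a\eta$ satisfies
$$-\Delta_5W_a+qW_a=\sum_j(R_j)_aS_j.$$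
By (10) and $|x_a\eta|\le|X|N$, $W_a\to0$ at infinity. Lemma 4(i), applied to $\pm(W_a-\sum_j(R_j)_a\chi_j)$, gives $W_a=\sum_j(R_j)_a\chi_j$. Subtract $x_a\eta=x_a\sum_j\chi_j$. $\square$

We now integrate (11) against the smeared nuclei. The integral over $\mathbb R^3$ at $s=0$ becomes an integral over $\mathbb R^5$.

**Lemma 8.** Let $t_{ij}=\frac1{8\pi^2}\int_{\mathbb R^5}S_i\chi_j\,dX$ and $b_{ij}=\frac1{8\pi^2}\int_{\mathbb R^5}S_iN_j\,dX$. Then $t_{ij}=t_{ji}$, $0\le t_{ij}\le b_{ij}$, and
$$\int_{\mathbb R^3}m_i\nabla\varphi\,dx=\sum_jt_{ij}(R_j-R_i),\qquad X_\varepsilon(\mu)=\sum_{i<j}t_{ij}|R_i-R_j|^2,\tag{13}$$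
where $X_\varepsilon(\mu)$ is the $X_\varepsilon$ of the smeared solution in Lemma 6.

*Proof.* Symmetry and bounds come from Lemma 4. Let $J(s)=\int_{\mathbb R^3}\tilde m_i\nabla_x\tilde\varphi\,dx$, so that $J(0)$ is the integral in question. Since $\nabla_x\tilde\varphi$ and $\nabla_x\eta$ are bounded and $\tilde m_i,|\partial_s\tilde m_i|\le C(r_i^2+\varepsilon)^{-5/2}$, dominated convergence shows that $J$ is continuous on $[0,\infty)$ and $C^1$ for $s>0$. Also $|J(s)|\le C\int(r_i^2+s+\varepsilon)^{-5/2}dx=C'(s+\varepsilon)^{-1}\to0$ as $s\to\infty$. By $\partial_s\nabla_x\tilde\varphi=-\frac12\nabla_x\eta$, an integration by parts, $\nabla_x\tilde m_i=2(x-R_i)\partial_s\tilde m_i$, and then (11),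
$$J'(s)=\int\big[\partial_s\tilde m_i\nabla_x\tilde\varphi-\tfrac12\tilde m_i\nabla_x\eta\big]dx=\int\partial_s\tilde m_i\big[\nabla_x\tilde\varphi+(x-R_i)\eta\big]dx=\sum_j(R_j-R_i)\int\partial_s\tilde m_i\,\chi_j\,dx.$$
Now $\partial_s\tilde m_i=-S_i/8\pi$ and $\int_{\mathbb R^2}f(|y|^2)\,dy=\pi\int_0^\infty f\,ds$. So $J(0)=-\int_0^\infty J'\,ds$ is the first formula in (13). By $t_{ij}=t_{ji}$,
$$X_\varepsilon=-\sum_{i,j}t_{ij}R_i\cdot(R_j-R_i)=\tfrac12\sum_{i,j}t_{ij}\big(|R_i|^2+|R_j|^2-2R_i\cdot R_j\big)=\sum_{i<j}t_{ij}|R_i-R_j|^2.\qquad\square$$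

The sum is empty for one nucleus, as we required in Section 2. In the bare case ($\chi_j=N_j$) the coefficients are $b_{ij}$, and for $i\ne j$
$$b_{ij}\to z_iz_j|R_i-R_j|^{-3}\qquad(\varepsilon\to0).\tag{14}$$
Indeed $\int S_i=8\pi^2z_i$; on a small ball around $P_i$, $S_i$ concentrates at $P_i$ and $N_j\to z_j|X-P_j|^{-3}$ uniformly; off this ball $S_i\le15\,\varepsilon z_i|X-P_i|^{-7}$ and $N_j\le z_j|X-P_j|^{-3}$, which is locally integrable in $\mathbb R^5$, so the contribution is $O(\varepsilon)$. Hence $\sum_{i<j}b_{ij}|R_i-R_j|^2\to U$.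

## 8. Comparison of lifts and proof of Theorem 1

**Lemma 9.** Let $0<\mu<\mu'$, with lifts $\tilde\varphi,\tilde\varphi'$ for the same $\varepsilon$. Then $\tilde\varphi-\mu\ge\tilde\varphi'-\mu'$ on $\mathbb R^3\times[0,\infty)$. Hence $q\ge q'$, $\chi_j\le\chi_j'$, $t_{ij}(\mu)\le t_{ij}(\mu')$ and $X_\varepsilon(\mu)\le X_\varepsilon(\mu')$.

*Proof.* Let $d=(\tilde\varphi-\mu)-(\tilde\varphi'-\mu')$. It is continuous on $\mathbb R^3\times[0,\infty)$, and $d\to\mu'-\mu>0$ as $|x|^2+s\to\infty$, since both lifts lie between $0$ and $V_\varepsilon(x,s)$.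

*The boundary $s=0$.* On the bounded open set $\{x:d(x,0)<0\}$, Lemma 6 gives $\Delta d=4\pi[F(\varphi-\mu)-F(\varphi'-\mu')]\le0$, as $m$ cancels; and $d=0$ on its boundary. So $d\ge0$ there: the set is empty.

*The region $s>0$.* Let $O=\{(x,s):s>0,\ d<0\}$, open and bounded. On $\partial O$ we have $d=0$, at points with $s=0$ by the first part. In $O$, $d\in C^2$, and (8) gives
$$\Delta_xd+4s\,d_{ss}=4\pi[F(\tilde\varphi-\mu)-F(\tilde\varphi'-\mu')]\le0.$$
Suppose $O\neq\emptyset$, and let $-a<0$ be the minimum of $d$ on $\overline O$. Let $\rho$ bound $|x|$ on $O$ and choose $\delta>0$ with $\delta\rho^2<a$. The function $d_\delta=d-\delta|x|^2$ is $\ge-\delta\rho^2>-a$ on $\partial O$ and $\le-a$ at a minimum point of $d$. So it has its minimum over $\overline O$ at a point of $O$. There $\Delta_xd_\delta\ge0$ and $\partial_s^2d_\delta\ge0$. But $\Delta_xd_\delta+4s\,\partial_s^2d_\delta\le-6\delta<0$, a contradiction.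

Since $F'$ is non-decreasing, $q\ge q'$. The rest follows from Lemma 4 and (13). $\square$

**Proof of Theorem 1.** Let first $0<\lambda_1<\lambda_2<Z$. By (b), $\mu_{\lambda_1}>\mu_{\lambda_2}>0$. By Lemma 9, $X_\varepsilon(\mu_{\lambda_1})\ge X_\varepsilon(\mu_{\lambda_2})$. Let $\varepsilon\to0$; Lemma 3 applies, since Lemma 6 provides the smeared solutions, and gives $(e+K)(\lambda_1)\ge(e+K)(\lambda_2)$. The case $0<\lambda_1<\lambda_2=Z$ follows by continuity at $Z$, see (c). For $\lambda_1=0$ we have $(e+K)(0)=U$, while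
$$X_\varepsilon(\mu_\lambda)\le\sum_{i<j}b_{ij}|R_i-R_j|^2\to U$$
gives $e+K\le U$ for $0<\lambda<Z$, and then for $\lambda=Z$ by (c). With one nucleus $X_\varepsilon=0$, so $e+K=0$ for $0<\lambda<Z$, for $\lambda=Z$ by (c), and $(e+K)(0)=U=0$. $\blacksquare$

## 9. An exponential lower bound for $\chi_j$ and proof of Theorem 2

Let there be at least two nuclei. We need to know that screening cannot destroy $\chi_j$, with bounds independent of $\varepsilon$. Note that $q=0$ where $V_\varepsilon(x,s)\le\mu$, so $q$ has compact support. Also $q\le6\pi V_\varepsilon^{1/2}\le Q$ and $N_j\le z_j|X-P_j|^{-3}$.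

**Lemma 10.** Let $u_j=\frac1{8\pi^2}|\cdot|^{-3}*(qN_j)$ on $\mathbb R^5$. Then $\chi_j\ge N_je^{-u_j/N_j}$. Moreover $u_j\le C\sum_l|X-P_l|^{-3/2}$ with $C$ independent of $\varepsilon$ and $\mu$.

*Proof.* The idea is to check that the right side is a subsolution. Since $qN_j$ is Hölder continuous with compact support, $u_j\in C^2$, $u_j\ge0$ and $-\Delta_5u_j=qN_j$. Drop the index $j$, put $f=u/N\in C^2$ and $v=Ne^{-f}$. Then
$$\Delta_5v=e^{-f}\big(\Delta_5N-2\nabla N\cdot\nabla f-N\Delta_5f+N|\nabla f|^2\big).$$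
From $\Delta_5u=\Delta_5(Nf)=N\Delta_5f+2\nabla N\cdot\nabla f-fS=-qN$ we get $N\Delta_5f+2\nabla N\cdot\nabla f=fS-qN$. So
$$\Delta_5v=e^{-f}\big(-S-fS+qN+N|\nabla f|^2\big)\ge qv-(1+f)e^{-f}S\ge qv-S,$$
as $(1+f)e^{-f}\le1$ for $f\ge0$. Hence $D=v-\chi$ satisfies $\Delta_5D\ge qD$. Since $0\le v\le N$ and $0\le\chi\le N$, $D\to0$ at infinity. By Lemma 4(i), $D\le0$.

For the bound on $u_j$: $Q(Y)\le6\pi\sum_lz_l^{1/2}|Y-P_l|^{-1/2}$ and $|Y-P_j|^{-3}|Y-P_l|^{-1/2}\le|Y-P_j|^{-7/2}+|Y-P_l|^{-7/2}$, so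
$$u_j(X)\le\frac{z_j}{8\pi^2}\int\frac{Q(Y)\,dY}{|X-Y|^3|Y-P_j|^3}\le C\sum_l\int\frac{dY}{|X-Y|^3|Y-P_l|^{7/2}}=C'\sum_l|X-P_l|^{-3/2}.$$
The last integral converges ($3<5$, $\frac72<5$, $\frac{13}2>5$) and scales like the power $5-3-\frac72=-\frac32$. $\square$

**Step 3: the bounds.** The upper bound $e+K\le U$ was shown in Section 8. For the lower bound let $i\ne j$. By Lemma 10 and Jensen's inequality for the probability measure $S_iN_j\,dX/(8\pi^2b_{ij})$,
$$t_{ij}\ge\frac1{8\pi^2}\int S_iN_je^{-u_j/N_j}dX\ge b_{ij}\exp\Big(-\frac1{8\pi^2b_{ij}}\int S_iu_j\,dX\Big).$$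
As $N_i=\frac1{8\pi^2}|\cdot|^{-3}*S_i$ (the difference is harmonic and vanishes at infinity), Tonelli gives $\int S_iu_j=\int N_iqN_j\le8\pi^2z_iz_j\omega_{ij}$. Here $\omega_{ij}<\infty$: its integrand has singularities of order $\frac72<5$ at $P_i,P_j$, of order $\frac12$ at the other $P_l$, and decays like $|Y|^{-13/2}$. So
$$X_\varepsilon(\mu_\lambda)\ge\sum_{i<j}b_{ij}|R_i-R_j|^2e^{-z_iz_j\omega_{ij}/b_{ij}}.$$
Let $\varepsilon\to0$. By (14) and Lemma 3, $e+K\ge\sum_{i<j}\frac{z_iz_j}{|R_i-R_j|}e^{-|R_i-R_j|^3\omega_{ij}}$ for $0<\lambda<Z$. For $\lambda=Z$ use (c). For $\lambda=0$ it is clear, as $(e+K)(0)=U$. The bound is positive since there are two nuclei.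

**Step 4: strict decrease.** Let $0<\lambda'<\lambda<Z$, $\mu'=\mu_{\lambda'}>\mu=\mu_\lambda>0$; primes refer to $\mu'$. We look for a gain in $t_{12}'-t_{12}$ that survives $\varepsilon\to0$.

*An exact formula for the gain.* For fixed $\varepsilon$, $D=\chi_j'-\chi_j$ solves $-\Delta_5D+qD=(q-q')\chi_j'$, whose right side has compact support. Multiply by $\chi_i$ and integrate by parts over a large ball; $D$, $\chi_i$ and their gradients are $O(|X|^{-3})$, so the boundary terms are $O(\rho^{4-6})\to0$ on spheres of radius $\rho\to\infty$. Hence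
$$t_{ij}'-t_{ij}=\frac1{8\pi^2}\int S_iD\,dX=\frac1{8\pi^2}\int\chi_i\,(q-q')\,\chi_j'\,dX\ge0.\tag{15}$$

*A ball where $q-q'$ is bounded below.* By (b), $\varrho_\lambda\ge\varrho_{\lambda'}$, and the integrals differ. So there is a point $x_0$, not a nucleus, with $F(\varphi_\lambda(x_0)-\mu)>F(\varphi_{\lambda'}(x_0)-\mu')$. Put $X_0=(x_0,0)$. By Lemma 3, as $\varepsilon\to0$,
$$(q-q')(X_0)\to6\pi\big[(\varphi_\lambda(x_0)-\mu)_+^{1/2}-(\varphi_{\lambda'}(x_0)-\mu')_+^{1/2}\big]=:2\kappa>0.$$
By (11), $|\nabla_x\tilde\varphi|\le\sum_jr_jN_j\le\sum_jz_j|X-P_j|^{-2}$, and $|\nabla_y\tilde\varphi|=|y|\eta\le\sum_jz_j|X-P_j|^{-2}$. The same holds for $\tilde\varphi'$. So on a ball around $X_0$ that stays away from the $P_l$, $\tilde\varphi$ and $\tilde\varphi'$ have a Lipschitz constant $L$ independent of $\varepsilon$, and $q,q'$ vary by at most $6\pi(L|X-X_0|)^{1/2}$ from their values at $X_0$. Choose the radius $\rho$ of a smaller ball $B$ around $X_0$ so that $12\pi(L\rho)^{1/2}\le\frac12\kappa$.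 For all small $\varepsilon$, $(q-q')(X_0)\ge\frac32\kappa$, hence $q-q'\ge\kappa$ on $B$.

*The factors $\chi_i,\chi_j'$.* On $B$ and for $\varepsilon\le1$, $N_i$ is bounded below by a positive constant, and by Lemma 10 $u_i$ is bounded above, both uniformly in $\varepsilon$. Since $t\mapsto te^{-C/t}$ is increasing, $\chi_i\ge c>0$ on $B$ with $c$ independent of $\varepsilon$. The same holds for $\chi_j'$, to which Lemma 10 applies with $q'$; decrease $c$ if necessary.

*Conclusion.* By (15), $t_{12}'-t_{12}\ge\frac1{8\pi^2}\kappa c^2|B|$ for all small $\varepsilon$, and all other differences are $\ge0$. So $X_\varepsilon(\mu')-X_\varepsilon(\mu)\ge\frac1{8\pi^2}\kappa c^2|B|\,|R_1-R_2|^2$, and $\varepsilon\to0$ gives $(e+K)(\lambda')>(e+K)(\lambda)$. This is strict decrease on $(0,Z)$. For $0\le\lambda_1<\lambda_2\le Z$ choose $\lambda_1<\lambda'<\lambda''<\lambda_2$; then, with Theorem 1, $(e+K)(\lambda_1)\ge(e+K)(\lambda')>(e+K)(\lambda'')\ge(e+K)(\lambda_2)$. $\blacksquare$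

## 10. The chemical potential under dilation: proof of Corollary 3

**Step 5: $e$ is $C^1$ on $(0,Z)$ with $\partial e/\partial\lambda=-\mu_\lambda$.** This identifies the chemical potential with the $\mu_\lambda$ of (2). Use (3) twice, with the roles of the two points exchanged: for $\lambda<\lambda'$ in $(0,Z)$,
$$-\mu_\lambda\le\frac{e(\lambda')-e(\lambda)}{\lambda'-\lambda}\le-\mu_{\lambda'}.$$
So it suffices that $\lambda\mapsto\mu_\lambda$ is continuous, and, as it is monotone, we may use monotone sequences $\lambda_n\to\lambda$ in $(0,Z)$. By (b), $\varrho_{\lambda_n}$ is monotone in $n$; its limit lies on one side of $\varrho_\lambda$ and has the same integral $\lambda$, so $\varrho_{\lambda_n}\to\varrho_\lambda$ a.e. By monotone or dominated convergence $\varphi_{\lambda_n}\to\varphi_\lambda$ off the nuclei. At a.e. point with $\varrho_\lambda>0$ we have $\varrho_{\lambda_n}>0$ for large $n$, and $\mu_{\lambda_n}=\varphi_{\lambda_n}-\varrho_{\lambda_n}^{2/3}\to\varphi_\lambda-\varrho_\lambda^{2/3}=\mu_\lambda$.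

**Step 6: the energy as a function of the dilation.** Let a subscript $l$ denote nuclei at $lR_i$, and put $\tau=1/l$. If $\varrho^l=l^{-3}\varrho(\cdot/l)$, then $K(\varrho^l)=l^{-2}K(\varrho)$, while $A$ (with dilated nuclei), $R$ and $U$ are multiplied by $l^{-1}$. Hence
$$e_l(\lambda)=\tau h(\tau),\qquad h(\tau)=\inf_{\int\varrho=\lambda}\big[\tau K(\varrho)+(-A+R+U)(\varrho)\big].$$
As an infimum of affine functions, $h$ is concave; it is finite on $(0,\infty)$, hence locally Lipschitz. The infimum is attained at some $\varrho_\tau$, the rescaled TF density of the dilated molecule. Inserting $\varrho_\tau$ in the infimum at $\tau'$ gives $h(\tau')\le h(\tau)+(\tau'-\tau)K(\varrho_\tau)$. So $h'(\tau)=K(\varrho_\tau)$ wherever $h$ is differentiable, that is, for a.e. $\tau$. The kinetic energy of the dilated molecule is $K_l=\tau^2K(\varrho_\tau)$. Therefore, for a.e. $\tau$,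
$$\frac{d}{d\tau}e_l=h+\tau h'=\tau^{-1}(e_l+K_l).$$
Integrate, using $d\tau/\tau=-dl/l$: for $l_1<l_2$,
$$e_{l_2}(\lambda)-e_{l_1}(\lambda)=-\int_{l_1}^{l_2}(e+K)_l(\lambda)\,\frac{dl}l.\tag{16}$$

**Step 7: conclusion.** By Theorem 1, applied to each dilated molecule, $(e+K)_l(\lambda)$ is non-increasing in $\lambda$. So the right side of (16) is non-decreasing in $\lambda$. Its derivative in $\lambda\in(0,Z)$, computed on the left side by Step 5 for the molecules at dilations $l_2$ and $l_1$, is $-\mu_{l_2}+\mu_{l_1}$, where $\mu_l$ is the chemical potential at dilation $l$. Hence $\mu_{l_2}\le\mu_{l_1}$. $\blacksquare$
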